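# Hanlon's signed matrices have nonnegative integer eigenvalues

## 1. The matrices $T_k(a,b,w)$, and the case of one element in each set

Write $[0,r]=\{0,1,\dots,r\}$. We start with a combinatorial graph, turn it into a signed matrix, and ask what its eigenvalues are.

**Definition (vertices).** Let $k\ge 0$ and $0\le a,b\le k+1$. The set $\Omega_k(a,b)$ consists of all pairs $(U,V)$ with $U,V\subseteq[0,k]$, $|U|=a$, $|V|=b$. The weight of $(U,V)$ is $\mathrm{wt}(U,V)=\sum_{u\in U}u+\sum_{v\in V}v$, and $\Omega_k(a,b,w)$ is the set of pairs of weight $w$.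

**Definition (edges).** For $(U,V),(\tilde U,\tilde V)\in\Omega_k(a,b,w)$, $u\in U$, $v\in V$, $z\in\mathbb Z$, there is an edge $(U,V)\underset{(u,v,z)}{\sim}(\tilde U,\tilde V)$ if $\tilde U=(U\setminus\{u\})\cup\{u+z\}$, $\tilde V=(V\setminus\{v\})\cup\{v-z\}$ and $u+v\le k$. Loops ($z=0$) and multiple edges are allowed. The resulting graph is $G_k(a,b,w)$.

In words: choose one element from each set with sum at most $k$, and redistribute that sum between the two sets.

**Definition (signs).** For tuples $u=(u_1,\dots,u_a)$ and $\tilde u=(\tilde u_1,\dots,\tilde u_a)$ put $\varepsilon(u,\tilde u)=0$ if one of them has a repeated entry; otherwise $\varepsilon(u,\tilde u)=\mathrm{sign}(\sigma)\,\mathrm{sign}(\tau)$, where $\sigma,\tau$ are the permutations sorting $u$ and $\tilde u$ increasingly. If $U=\{u_1<\dots<u_a\}$ and $\tilde U$ is obtained by replacing $u_i$ by $u_i+z$, then $\varepsilon(U,\tilde U)=\varepsilon\big((u_1,\dots,u_a),(u_1,\dots,u_i+z,\dots,u_a)\big)$; define $\varepsilon(V,\tilde V)$ in the same way, with $v$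 replaced by $v-z$. The sign of the edge is $\varepsilon(U,\tilde U)\,\varepsilon(V,\tilde V)$.

For example, replacing $2$ by $0$ in $V=\{1,2\}$ turns the tuple $(1,2)$ into $(1,0)$, which one transposition sorts, so the sign is $-1$.

**Definition (matrix).** $T_k(a,b,w)$ has rows and columns indexed by $\Omega_k(a,b,w)$. Its entry at $((U,V),(\tilde U,\tilde V))$ is the sum of the signs of all edges $(U,V)\underset{(u,v,z)}{\sim}(\tilde U,\tilde V)$.

A diagonal entry counts the pairs $(u,v)\in U\times V$ with $u+v\le k$, since only $z=0$ returns to the same vertex.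

**The case $a=b=1$.** A vertex is a pair $(\{u\},\{v\})$ with $u+v=w$ and $0\le u,v\le k$. If $w>k$, the condition $u+v\le k$ is never met and the matrix is $0$. If $w\le k$, there are $w+1$ vertices, and from every vertex to every vertex there is exactly one edge. A tuple of length one needs no sorting, so all signs are $+1$. The matrix is the all-ones matrix of size $w+1$, with eigenvalues $w+1$ and $0$. So here all eigenvalues are nonnegative integers.

**What changes when the sets are larger.** A vertex now takes part in many pairs $(u,v)$ at once, with different sums, and signs appear. Take $k=2$, $a=1$, $b=2$, $w=3$. The vertices are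
$$e_1=(\{0\},\{1,2\}),\qquad e_2=(\{1\},\{0,2\}),\qquad e_3=(\{2\},\{0,1\}).$$
From $e_1$ both pairs $(0,1)$ and $(0,2)$ are allowed. Redistributing $(0,1)$ as $(1,0)$ leads to $e_2$ with sign $+1$. Redistributing $(0,2)$ as $(2,0)$ leads to $e_3$ with sign $-1$, and $(1,1)$ is impossible since $1$ is already in $V$. From $e_2$ only $(1,0)$ is allowed, and from $e_3$ only $(2,0)$. So the matrix has rows
$$(2,1,-1),\quad(1,1,0),\quad(-1,0,1).$$
Its eigenvalues are $0,1,3$, with eigenvectors $(1,-1,1)$, $(0,1,1)$, $(2,1,-1)$, as one multiplication each confirms. Again they are integers, but no block of ones explains why. The general statement is a conjecture of Hanlon (1992); we take it from the document "Matrices With Integer Eigenvalues", https://u.cs.biu.ac.il/~radin/slides/matrices_integer_ev_Berman_111117.pdf, and prove it.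

**Theorem A (Hanlon's conjecture).** For all $k\ge 0$, $0\le a,b\le k+1$ and all $w$ with $\Omega_k(a,b,w)\neq\emptyset$, every eigenvalue of $T_k(a,b,w)$ is a nonnegative integer.

Two complements, Theorems B and C, are stated and proved in Sections 10 and 11: the cut-off $u+v\le k$ cannot be raised, and an analogous operator on polynomials also has nonnegative integer eigenvalues. Throughout, $n=k+1$ and vector spaces are over $\mathbb C$.

## 2. The matrix as $\sum_m A_mA_m^*$ on an exterior algebra

This section replaces the sorting signs by anticommuting variables. Nonnegativity of the eigenvalues will then be immediate.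

Recall the exterior algebra $\Lambda$ on generators $x_0,\dots,x_k,y_0,\dots,y_k$: any two generators anticommute and each squares to $0$. For $U=\{u_1<\dots<u_a\}$ write $x_U=x_{u_1}\cdots x_{u_a}$, and similarly $y_V$. The monomials $x_Uy_V$ form a basis, and we give $\Lambda$ the inner product that makes it orthonormal. An element has parity $|C|\in\{0,1\}$ if all its monomials have degree $\equiv|C|$ mod $2$. Such elements are called homogeneous here, and $CC'=(-1)^{|C||C'|}C'C$ for them. In particular even elements are central, and an odd element $C$ satisfies $C^2=0$.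

For a generator $z$, the odd derivation $\partial_z$ is determined by $\partial_z(z)=1$, $\partial_z(z')=0$ for other generators $z'$, and $\partial_z(CC')=(\partial_zC)C'+(-1)^{|C|}C\,\partial_zC'$. For instance $\partial_{y_1}(x_0y_1)=-x_0$. The $\partial$'s anticommute with each other, and $\partial_z$ anticommutes with left multiplication by $z'\ne z$. Moreover $\partial_z$ is the adjoint of left multiplication by $z$: if the monomial $P$ does not contain $z$, then moving $z$ past the $s$ generators that precede it in the fixed order gives $z\cdot P=(-1)^sP'$, where $P'$ is the basis monomial with $z$ inserted, and $\partial_zP'=(-1)^sP$.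

For $0\le m\le 2k$ put
$$\hat A_m=\sum_{i+j=m,\ 0\le i,j\le k}x_iy_j,\qquad \hat A_m^{*}=\sum_{i+j=m,\ 0\le i,j\le k}\partial_{y_j}\partial_{x_i},$$
and $\hat A_m=0$ for all other $m$. The second is the adjoint of multiplication by the first. For $0\le m\le k$ write $A_m=\hat A_m$, and let
$$T=\sum_{m=0}^kA_mA_m^*.\tag{1}$$

**Step 1: $T$ has matrix $T_k(a,b,w)$.** The purpose is to see that expanding (1) produces exactly the signed edges. A term of $T$ is $x_{u'}y_{v'}\partial_{y_v}\partial_{x_u}$ with $u+v=u'+v'=m\le k$. Moving $\partial_{x_u}$ to the left past $\partial_{y_v}$ and $y_{v'}$ costs two signs, so the term equals $(x_{u'}\partial_{x_u})(y_{v'}\partial_{y_v})$. The operator $x_{u'}\partial_{x_u}$ kills $x_U$ if $u\notin U$. If $u\in U$ it replaces $x_u$ by $x_{u'}$ in place: both $\partial_{x_u}$ and $x_{u'}$ pass the same generators in front of that place, so their signs cancel. The result is $0$ if $u'\in U\setminus\{u\}$, and otherwise sorting it gives $\varepsilon(U,\tilde U)\,x_{\tilde U}$ with $\tilde U=(U\setminus\{u\})\cup\{u'\}$.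 The operator $y_{v'}\partial_{y_v}$ is even, hence passes $x_U$ without a sign and acts on $y_V$ in the same way. Finally, if $u+v=m\le k$, all $u',v'\ge 0$ with $u'+v'=m$ lie in $[0,k]$, so every redistribution occurs in (1). Hence the coefficient of $x_{\tilde U}y_{\tilde V}$ in $T(x_Uy_V)$ is the sum of the signs of all edges from $(U,V)$ to $(\tilde U,\tilde V)$. So $T$ preserves the span of $\{x_Uy_V:(U,V)\in\Omega_k(a,b,w)\}$, and its matrix on this span is $T_k(a,b,w)$, up to the transposition that distinguishes row from column conventions. As $T$ is self-adjoint, the matrix is symmetric and this makes no difference.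

**Step 2: nonnegativity.** By (1), $\langle v,Tv\rangle=\sum_m\|A_m^*v\|^2\ge 0$. So $T$ is positive semidefinite and its eigenvalues are real and $\ge 0$.

What remains is integrality. Let $\Lambda^{a,b}$ be the part of degree $a$ in the $x$'s and $b$ in the $y$'s. It suffices to show that all eigenvalues of $T$ on $\Lambda^{a,b}$, all weights together, are integers. For this we look for spanning vectors on which $T$ is triangular. The natural candidates are products of $A_m$'s, $x$'s and $y$'s, since for $a=b=1$ the eigenvector for $w+1$ is $A_w$. So we need to know how $T$ acts on products.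

## 3. The product rule for a second-order operator

For elements $C,C'$ of $\Lambda$ put $\langle C,C'\rangle=T(CC')-T(C)C'-C\,T(C')$. (No confusion with the inner product will arise; from here on this is what the bracket means.)

**Step 1: a formula for the bracket.** For homogeneous $C$, applying $\partial_{x_i}$ and then $\partial_{y_j}$ to $CC'$ gives
$$\partial_{y_j}\partial_{x_i}(CC')=(\partial_{y_j}\partial_{x_i}C)C'+(-1)^{|C|+1}\partial_{x_i}C\,\partial_{y_j}C'+(-1)^{|C|}\partial_{y_j}C\,\partial_{x_i}C'+C\,\partial_{y_j}\partial_{x_i}C'.$$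
The $A_m$ are even, hence central, so
$$\langle C,C'\rangle=(-1)^{|C|}\sum_{m=0}^kA_m\sum_{i+j=m}\big(\partial_{y_j}C\,\partial_{x_i}C'-\partial_{x_i}C\,\partial_{y_j}C'\big).\tag{2}$$
It has parity $|C|+|C'|$, and $\langle C,C'\rangle=(-1)^{|C||C'|}\langle C',C\rangle$ directly from its definition, since $T$ is even.

**Step 2: the bracket is a graded derivation in its second argument.** Namely
$$\langle C,C'C''\rangle=\langle C,C'\rangle C''+(-1)^{|C||C'|}C'\langle C,C''\rangle.\tag{3}$$
Indeed, $(-1)^{|C|}\partial_yC\,\partial_x(C'C'')$ is the sum of $(-1)^{|C|}\partial_yC\,\partial_xC'\,C''$ and $(-1)^{|C|+|C'|}\partial_yC\;C'\,\partial_xC''$. In the second one, $\partial_yC$ has parity $|C|+1$, so moving $C'$ to the front gives the sign $(-1)^{(|C|+1)|C'|}$; in total it is $(-1)^{|C||C'|}C'\,(-1)^{|C|}\partial_yC\,\partial_xC''$. The same computation with $x$ and $y$ exchanged handles the other half of (2).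

**Step 3: many factors.** For homogeneous $C_1,\dots,C_s$ we claim
$$T(C_1\cdots C_s)=\sum_iC_1\cdots T(C_i)\cdots C_s+\sum_{i<j}\varsigma_{ij}\,\langle C_i,C_j\rangle\prod_{h\ne i,j}C_h,\tag{4}$$
where $\varsigma_{ij}=\pm1$ is the sign in $C_1\cdots C_s=\varsigma_{ij}\,C_iC_j\prod_{h\ne i,j}C_h$. We use induction on $s$ and $T(C_1P)=T(C_1)P+C_1T(P)+\langle C_1,P\rangle$ with $P=C_2\cdots C_s$. By (3), $\langle C_1,P\rangle=\sum_j(-1)^{|C_1|\pi_j}C_2\cdots C_{j-1}\langle C_1,C_j\rangle C_{j+1}\cdots C_s$ with $\pi_j=|C_2|+\dots+|C_{j-1}|$. Moving the bracket to the front costs $(-1)^{(|C_1|+|C_j|)\pi_j}$, so the total sign is $(-1)^{|C_j|\pi_j}=\varsigma_{1j}$. In $C_1T(P)$, moving a bracket $\langle C_i,C_j\rangle$ with $2\le i<j$ past $C_1$ costs $(-1)^{|C_1|(|C_i|+|C_j|)}$, which is exactly the factor by which $\varsigma_{ij}$ for $C_1\cdots C_s$ differs from the one for $P$.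

If one of the two factors, say $C_i$, is even, the rule is simpler: the term is $C_1\cdots C_s$ with $C_i$ deleted and $C_j$ replaced, in place, by $\langle C_i,C_j\rangle=\langle C_j,C_i\rangle$, which has the parity of $C_j$.

## 4. The brackets of $A_m$, $x_q$, $y_q$

Let $0\le m,m',p,q\le k$. First, $T(x_q)=T(y_q)=0$, and $\langle x_q,x_p\rangle=\langle y_q,y_p\rangle=0$ by (2). Since $A_{m'}^*A_m=0$ for $m'\ne m$ and $A_m^*A_m=m+1$ (the number of pairs $i,j\ge0$ with $i+j=m$), we have $T(A_m)=(m+1)A_m$.

**Step 1: $x$ with $y$.** In (2) with $C=x_q$, $C'=y_p$ only $-(-1)\,\partial_{x_q}x_q\,\partial_{y_p}y_p$ survives: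
$$\langle x_q,y_p\rangle=A_{p+q}\ \text{ if }p+q\le k,\quad\text{and }0\text{ otherwise}.\tag{5}$$

**Step 2: $A$ with $\psi$, where $\psi\in\{x,y\}$.** For $0\le i,j\le m$ we have $\partial_{y_j}A_m=-x_{m-j}$ and $\partial_{x_i}A_m=y_{m-i}$, and for larger indices both are $0$. So (2) gives
$$\langle A_m,x_q\rangle=\sum_jA_{q+j}\,\partial_{y_j}A_m=-\sum_jA_{q+j}x_{m-j},\qquad\langle A_m,y_q\rangle=-\sum_iA_{q+i}\,\partial_{x_i}A_m=-\sum_iA_{q+i}y_{m-i},$$
over indices between $0$ and $m$ with $q+j\le k$, respectively $q+i\le k$. Putting $l=q+j$ or $l=q+i$,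
$$\langle A_m,\psi_q\rangle=-\sum_{l=q}^{\min(k,m+q)}A_l\,\psi_{m+q-l}.\tag{6}$$

**Step 3: a relation among the $A_l\psi_p$.** Put $x(\zeta)=\sum_{i=0}^kx_i\zeta^i$ and $y(\zeta)=\sum_{j=0}^ky_j\zeta^j$. These are odd, so $x(\zeta)^2=y(\zeta)^2=0$, and $x(\zeta)y(\zeta)=\sum_m\hat A_m\zeta^m$. Since $x(\zeta)y(\zeta)\psi(\zeta)=0$, its coefficient at $\zeta^W$ shows
$$\sum_{l+p=W,\ l,p\ge0}A_l\,\psi_p=0\qquad\text{for }W\le k.\tag{7}$$

**Step 4: $A$ with $A$.** Let $w=m+m'$ and $g_w=\sum_{l+l'=w,\ 0\le l,l'\le k}A_lA_{l'}$. We claim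
$$\langle A_m,A_{m'}\rangle=-g_{m+m'},\qquad g_w=0\ \text{ for }w\le k.\tag{8}$$
By (2) and the derivatives in Step 2,
$$\langle A_m,A_{m'}\rangle=\sum_{l=0}^kA_l\sum_{i+j=l}\big(-x_{m-j}y_{m'-i}+y_{m-i}x_{m'-j}\big)=-\sum_{l=0}^kA_l\sum_{i+j=l}\big(x_{m-j}y_{m'-i}+x_{m'-j}y_{m-i}\big),$$
where terms with a negative index are $0$. In the first summand put $s=m-j$, $t=m'-i$; in the second put $s=m-i$, $t=m'-j$. Then $\langle A_m,A_{m'}\rangle=-S$ with
$$S=\sum x_iy_j\,(x_sy_t+x_ty_s)\quad\text{over } i,j\ge0,\ i+j\le k,\ 0\le s\le m,\ 0\le t\le m',\ i+j+s+t=w.$$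
Now drop the restrictions $s\le m$ and $t\le m'$, keeping $0\le s,t\le k$. The terms added have $s>m$ or $t>m'$, not both because $s+t\le w=m+m'$. Fix $s>m$. Then $i+j+t=w-s<m'\le k$, so the conditions $i+j\le k$ and $t\le k$ hold automatically, and $(i,j,t)$ runs over all triples of nonnegative integers with sum $w-s$. Over such triples $\sum x_iy_jx_sy_t=0$, because exchanging $j$ and $t$ changes the sign of the summand, and $\sum x_iy_jx_ty_s=0$ because exchanging $i$ and $t$ does. For fixed $t>m'$, the triples $(i,j,s)$ are unrestricted in the same way, and the two sums vanish by exchanging $i,s$ and $j,s$, respectively. So the added terms contribute nothing, and summing freely over $s,t$,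
$$S=2\sum_{l=0}^kA_l\hat A_{w-l}.$$
On the other hand $\sum_l\hat A_l\hat A_{w-l}=[\zeta^w]\big(x(\zeta)y(\zeta)\big)^2=0$. If $w\le k$, this reads $\sum_{l=0}^wA_lA_{w-l}=0$, so $g_w=0$ and $S=0$. If $k<w\le 2k$, the terms where $l$ or $w-l$ exceeds $k$ (never both, as $w\le 2k$) pair up, and it reads $2\sum_{0\le l<w-k}A_l\hat A_{w-l}+g_w=0$. Hence $\sum_{l=0}^kA_l\hat A_{w-l}=-\tfrac12g_w+g_w=\tfrac12g_w$ and $S=g_w$. In both cases $S=g_w$, which proves (8).

## 5. Weights $w\le k$: a triangular spanning set

If $w\le k$, every pair satisfies $u+v\le w\le k$ and the cut-off plays no role. In this case (6), (7), (8) already suffice. We first isolate the linear algebra, which will be used again.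

**Lemma 1.** Let $T$ act on a finite-dimensional space $W$, let $W'\subseteq W$ be $T$-invariant, and let $W=W'+\mathrm{span}(u_1,\dots,u_s)$ with $Tu_t-\lambda_tu_t\in W'+\mathrm{span}(u_1,\dots,u_{t-1})$ for each $t$. Then every eigenvalue of $T$ on $W$ is an eigenvalue on $W'$ or one of the $\lambda_t$.

Proof. The spaces $W_t=W'+\mathrm{span}(u_1,\dots,u_t)$ are $T$-invariant. The quotient $W_t/W_{t-1}$ is either $0$ or one-dimensional, spanned by $u_t$, and in the latter case $T$ acts on it by $\lambda_t$. The characteristic polynomial of $T$ on $W$ is the product of those on $W'$ and on the quotients. $\square$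

The $u_t$ need not be independent: dependencies only produce zero quotients.

**Proposition 2.** If $w\le k$, all eigenvalues of $T_k(a,b,w)$ are nonnegative integers.

Proof. Consider the products
$$A_{m_1}\cdots A_{m_r}\,x_{p_1}\cdots x_{p_{a-r}}\,y_{q_1}\cdots y_{q_{b-r}}$$
whose indices sum to $w$. Let $V_w^{(r)}$ be the span of those with at least $r$ factors $A$. Then $V_w^{(0)}$ is the whole weight space (take $r=0$), and $V^{(r)}_w=0$ for $r>\min(a,b)$. To a product attach $\Theta$, the sum of the squares of all its indices, and $\Xi=m_1+\dots+m_r$. Apply (4) to such a product with exactly $r$ factors $A$. Note that any two of its indices have sum at most $w\le k$.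

- The terms $T(A_{m_i})$ give the product times $\sum_i(m_i+1)$.
- The terms $\langle A,A\rangle$ vanish by (8).
- The terms $\langle x,y\rangle$ lie in $V_w^{(r+1)}$ by (5).
- For $\langle A_m,\psi_q\rangle$ let $W=m+q\le k$. If $m<q$, use (6) as it stands: $-A_q\psi_m-\sum_{l=q+1}^{W}A_l\psi_{W-l}$. In the first term the indices have been exchanged, so $\Theta$ is unchanged and $\Xi$ has grown. In the others, the larger index has grown and the smaller one has shrunk, so $\Theta$ has grown. If $m\ge q$, use (7) to rewrite (6) as $+\sum_{l=0}^{q-1}A_l\psi_{W-l}$; here $l<q=\min(m,q)$, so again $\Theta$ has grown.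

So $T$ of the product equals $\sum_i(m_i+1)$ times the product, plus products with lexicographically larger $(\Theta,\Xi)$, modulo $V_w^{(r+1)}$. List the products with $r$ factors $A$ by decreasing $(\Theta,\Xi)$ and apply Lemma 1 for $r=\min(a,b),\dots,1,0$. All eigenvalues are integers $\sum_i(m_i+1)$, and they are nonnegative by Section 2. $\square$

For a check take $k=2$, $a=1$, $b=2$, $w=2$. The list is $A_2y_0,\ A_0y_2,\ A_1y_1$, with $(\Theta,\Xi)=(4,2),(4,0),(2,1)$ and diagonal values $3,1,2$. By (7) the three vectors add up to $0$, so the last step is zero and on their span the eigenvalues are $3$ and $1$. The matrix itself, on $(\{0\},\{0,2\})$ and $(\{1\},\{0,1\})$, has rows $(2,1)$ and $(1,2)$, in agreement.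

## 6. Weights above $k$: a $2\times2$ obstruction and its eigenvector

For $w>k$ the sensible thing is to use the same products in the same order. It breaks down when two indices have sum $W>k$: then (7) is no longer available, and $g_W$ need not vanish. Take $k=2$ and the weight-$3$ products $A_1y_2$, $A_2y_1$. By (6),
$$T(A_1y_2)=2A_1y_2-A_2y_1,\qquad T(A_2y_1)=3A_2y_1-(A_1y_2+A_2y_1)=2A_2y_1-A_1y_2.$$
The two vectors are independent ($A_1y_2=x_0y_1y_2+x_1y_0y_2$ and $A_2y_1=-x_0y_1y_2+x_2y_0y_1$), each maps to a combination that really involves the other, and no ordering of these two makes $T$ triangular. The same happens among the $A$'s: for $k=3$, (8) gives $T(A_1A_3)=6A_1A_3-g_4$ and $T(A_2^2)=6A_2^2-g_4$ with $g_4=2A_1A_3+A_2^2$.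

But look at the eigenvectors. In the first example
$$T(A_1y_2+A_2y_1)=A_1y_2+A_2y_1,$$
and in the second $Tg_4=2(6A_1A_3-g_4)+(6A_2^2-g_4)=3g_4$. So the very sums that spoil triangularity, $\sum_{l+p=W}A_l\psi_p$ and $g_W=\sum_{l+l'=W}A_lA_{l'}$, are here eigenvectors. If we put them into the spanning set and in front of everything else, triangularity returns: in the first example $T(A_2y_1)=3A_2y_1-(A_1y_2+A_2y_1)$.

These sums are the coefficients of $A(\zeta)\psi(\zeta)$ and $A(\zeta)^2$, where $A(\zeta)=\sum_{m=0}^kA_m\zeta^m$: two factors share one variable. With more than two factors one has to allow any number of factors to share a variable, and two points need care.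

- The family must be stable under $T$. We check this with generating functions.
- The order must put merged factors in front. Here subtracting $n$ from the index of every factor helps. An index $m\in[0,k]$ becomes $m-n<0$, and merging two factors replaces $(m-n)^2+(q-n)^2$ by the larger $(m-n+q-n)^2$. In the example, $(-2)^2+(-1)^2=5$ becomes $(-3)^2=9$. For unmerged factors the order by $\Theta$ does not change, since number and sum of the indices are fixed.

## 7. The brackets as generating functions

The purpose of this section is to rewrite Section 4 so that it can be evaluated at equal variables. Extend $T$ and the bracket coefficientwise to polynomials in $\zeta,\eta$. The series $A(\zeta)=\sum_{m=0}^kA_m\zeta^m$ is $x(\zeta)y(\zeta)$ truncated modulo $\zeta^n$. By (8), $A(\zeta)^2=\sum_{w=n}^{2k}g_w\zeta^w$, and by (7), $A(\zeta)\psi(\zeta)$ is divisible by $\zeta^n$. We claim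
$$TA(\zeta)=(\zeta\partial_\zeta+1)A(\zeta),\qquad\langle x(\zeta),y(\eta)\rangle=\frac{\zeta A(\zeta)-\eta A(\eta)}{\zeta-\eta},\tag{9}$$
$$\langle A(\zeta),A(\eta)\rangle=\frac{\eta^n\zeta^{-k}A(\zeta)^2-\zeta^n\eta^{-k}A(\eta)^2}{\zeta-\eta},\tag{10}$$
$$\langle A(\zeta),\psi(\eta)\rangle=\frac{\eta A(\eta)\psi(\zeta)-\zeta^n\eta^{-k}A(\eta)\psi(\eta)}{\zeta-\eta}.\tag{11}$$

**Step 1: (9).** The first formula is $T(A_m)=(m+1)A_m$. For the second, (5) gives $\sum_{m=0}^kA_m\sum_{q+p=m}\zeta^q\eta^p$, and the inner sum is $(\zeta^{m+1}-\eta^{m+1})/(\zeta-\eta)$.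

**Step 2: (10).** By (8) the left side is $-\sum_{w=n}^{2k}g_w\sum_{l=w-k}^k\zeta^l\eta^{w-l}$. Multiplying the inner sum by $\zeta-\eta$ telescopes to $\zeta^n\eta^{w-k}-\zeta^{w-k}\eta^n$. So the numerator is $\sum_wg_w(\eta^n\zeta^{w-k}-\zeta^n\eta^{w-k})$, as stated.

**Step 3: (11).** By (6), the left side is $\sum_{l,p}c_{l,p}A_l\psi_p$, where $m=l+p-q$ must lie in $[0,k]$ and $q\le l$. So
$$c_{l,p}=-\sum_{q=\max(0,\,l+p-k)}^{l}\zeta^{l+p-q}\eta^q.$$
Multiplying by $\zeta-\eta$ telescopes: $(\zeta-\eta)c_{l,p}$ is $-\zeta^{l+p+1}+\zeta^p\eta^{l+1}$ if $l+p\le k$, and $-\zeta^n\eta^{l+p-k}+\zeta^p\eta^{l+1}$ if $l+p>k$. Sum over $l,p$. The terms $\zeta^p\eta^{l+1}$ give $\eta A(\eta)\psi(\zeta)$. The other terms depend only on $W=l+p$, and $\sum_{l+p=W}A_l\psi_p$ vanishes for $W\le k$ by (7). What remains is $-\sum_{W>k}\zeta^n\eta^{W-k}\sum_{l+p=W}A_l\psi_p=-\zeta^n\eta^{-k}A(\eta)\psi(\eta)$.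

**Step 4: equal variables.** All brackets are polynomials in $\zeta,\eta$, so we may set $\eta=\zeta$. With primes for $\partial_\zeta$,
$$\langle A(\zeta),A(\zeta)\rangle=\zeta(A^2)'-(2n-1)A^2,\qquad\langle A(\zeta),\psi(\zeta)\rangle=\zeta A\psi'-nA\psi,\qquad\langle x(\zeta),y(\zeta)\rangle=(\zeta A)'.\tag{12}$$
If $P(\zeta,\eta)=(\zeta-\eta)Q(\zeta,\eta)$, then $Q(\eta,\eta)=\partial_\zeta P|_{\zeta=\eta}$. For the first formula, the numerator of (10) is $\zeta^n\eta^n(\alpha(\zeta)-\alpha(\eta))$ with $\alpha(\zeta)=\zeta^{-(2n-1)}A(\zeta)^2$, since $n+k=2n-1$. So the value is $\zeta^{2n}\alpha'(\zeta)=\zeta(A^2)'-(2n-1)A^2$. For the second, the numerator of (11) vanishes at $\zeta=\eta$ because $n-k=1$, and its $\zeta$-derivative there is $\eta A(\eta)\psi'(\eta)-nA(\eta)\psi(\eta)$. The third is immediate.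

As a check, $T(A\psi)=(\zeta A'+A)\psi+\zeta A\psi'-nA\psi=\zeta(A\psi)'-kA\psi$. So $\sum_{l+p=W}A_l\psi_p$ is mapped to $W-k$ times itself, as found for $k=2$, $W=3$. Likewise $T(A^2)=2\zeta AA'+2A^2+\zeta(A^2)'-(2n-1)A^2=2\zeta(A^2)'+(3-2n)A^2$, so $Tg_w=(2w+3-2n)g_w$; for $k=3$, $w=4$ the value is $3$.

## 8. A $T$-stable family with shared variables

Fix $a,b$ and put $N=a+b$. If $N=0$, then $T=0$ on $\Lambda^{0,0}$ and there is nothing to prove, so let $N\ge1$. Take variables $\zeta_1,\dots,\zeta_N$; the indices $B,C\in\{1,\dots,N\}$ are called blocks.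

**Definition (configuration).** A configuration $\kappa$ consists of integers $j_B\ge0$ and $\varepsilon_B^x,\varepsilon_B^y\in\{0,1\}$ for each block, with $\sum_Bj_B=r$, $\sum_B\varepsilon^x_B=a-r$, $\sum_B\varepsilon_B^y=b-r$ for some $r=r(\kappa)$. Put $\varepsilon_B=\varepsilon_B^x+\varepsilon_B^y$, $c_B=j_B+\varepsilon_B$ (the number of factors in block $B$; it may be $0$) and
$$X_\kappa=\prod_BA(\zeta_B)^{j_B}\cdot\prod_{B:\,\varepsilon_B^x=1}x(\zeta_B)\cdot\prod_{B:\,\varepsilon_B^y=1}y(\zeta_B)\in\Lambda^{a,b}[\zeta_1,\dots,\zeta_N],$$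
with blocks in increasing order in each product.

For $a=1$, $b=2$ (so $N=3$) there are, for instance, the configurations with $X_\kappa=A(\zeta_1)y(\zeta_2)$, with $X_\kappa=A(\zeta_1)y(\zeta_1)$, and with $X_\kappa=x(\zeta_1)y(\zeta_2)y(\zeta_3)$. The first two have $r=1$, the third has $r=0$.

Let $V^{(r)}\subseteq\Lambda^{a,b}$ be the span of all coefficients of all $X_\kappa$ with $r(\kappa)\ge r$. Then $V^{(0)}=\Lambda^{a,b}$: put one $x$ in each of the blocks $1,\dots,a$ and one $y$ in each of the blocks $a+1,\dots,N$; the coefficients include all monomials. And $V^{(r)}=0$ for $r>\min(a,b)$, as there are no such configurations.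

To read off coefficients of the fractions in (9)–(11) we use the following.

**Lemma 3.** Let $P=(\zeta_B-\zeta_C)Q$ with Laurent polynomials $P,Q$ (with coefficients in a vector space), $B\ne C$, and $\delta=e_B-e_C$, where $e_B$ is the $B$-th unit vector. Then
$$[\zeta^\mu]Q=\sum_{l\ge0}[\zeta^{\mu+e_B+l\delta}]P=-\sum_{l\ge0}[\zeta^{\mu+e_C-l\delta}]P,$$
with finitely many nonzero terms in each sum.

Proof. Write $q(\nu)=[\zeta^\nu]Q$. Then $[\zeta^\nu]P=q(\nu-e_B)-q(\nu-e_C)$. For $\nu=\mu+e_B+l\delta$ this is $q(\mu+l\delta)-q(\mu+(l+1)\delta)$, and the sum over $l\ge0$ telescopes to $q(\mu)$ because $q$ has finite support. For $\nu=\mu+e_C-l\delta$ it is $q(\mu-(l+1)\delta)-q(\mu-l\delta)$, and the sum telescopes to $-q(\mu)$. $\square$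

Now let $r(\kappa)=r$ and apply (4) to $X_\kappa$ as a product of factors $A(\zeta_B)$ ($j_B$ times), $x(\zeta_B)$, $y(\zeta_B)$. There are no $x$–$x$ or $y$–$y$ terms. Write $\equiv$ for equality modulo polynomials whose coefficients lie in $V^{(r+1)}$. We go through the other terms.

**Step 1: terms inside one block, except $\langle x,y\rangle$.** The goal is to see that they give a scalar differential operator. Fix $B$, write $j=j_B$, $\zeta=\zeta_B$. If $j=0$, there are no such terms. Let $j\ge1$. Let $E_A$ be $X_\kappa$ with one factor $A(\zeta)$ replaced by $\zeta A'(\zeta)$, and let $E_\psi$ be the sum, over the factors $\psi(\zeta)$ in block $B$, of $X_\kappa$ with that factor replaced in place by $\zeta\psi'(\zeta)$. By the product rule $\zeta\partial_\zeta X_\kappa=jE_A+E_\psi$. Now: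

- the terms $TA(\zeta)$ give $j(E_A+X_\kappa)$, by (9);
- the $\binom j2$ pairs $A$–$A$ give $\binom j2\big(2E_A-(2n-1)X_\kappa\big)$, by (12);
- the $j\varepsilon_B$ pairs $A$–$\psi$ give $jE_\psi-nj\varepsilon_BX_\kappa$, by (12), all replacements being in place as $A$ is even.

Since $j+j(j-1)=j^2$, the sum is $j(jE_A+E_\psi)+d_BX_\kappa$, that is,
$$(j_B\,\zeta_B\partial_{\zeta_B}+d_B)X_\kappa,\qquad d_B=j_B-(2n-1)\tbinom{j_B}2-n\,j_B\varepsilon_B.\tag{13}$$
For $j_B=0$ formula (13) also gives $0$.

**Step 2: terms $\langle x,y\rangle$.** The goal is to see that they are $\equiv0$. If $x$ and $y$ are both in block $B$, removing them leaves only $A(\zeta_B)^j$ in $B$. By (12) the term is, up to sign, $A^j(\zeta A)'=A^{j+1}+\zeta A^jA'=\big(1+\tfrac1{j+1}\zeta\partial_\zeta\big)A^{j+1}$ times the factors of the other blocks. So it is $\pm\big(1+\tfrac1{j+1}\zeta_B\partial_{\zeta_B}\big)X_{\kappa'}$ with $r(\kappa')=r+1$, and its coefficients are multiples of coefficients of $X_{\kappa'}$. If $x$ is in $B$ and $y$ in $C\ne B$, then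 by (9) the term is $\pm(\zeta_BX'-\zeta_CX'')/(\zeta_B-\zeta_C)$, where $X',X''$ arise by removing this $x$ and $y$ and adding an $A$ to $B$, respectively to $C$. Both are of the form $X_{\kappa'}$ with $r(\kappa')=r+1$. By Lemma 3 the coefficients of the quotient are finite combinations of coefficients of $X',X''$. So all these terms are $\equiv 0$.

**Step 3: $A$–$A$ terms between blocks $B\ne C$.** There are $j_Bj_C$ equal contributions for each unordered pair $\{B,C\}$, and by (10) they add up to
$$j_Bj_C\,\frac{\zeta_C^n\zeta_B^{-k}X_{C\to B}-\zeta_B^n\zeta_C^{-k}X_{B\to C}}{\zeta_B-\zeta_C},\tag{14}$$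
where $X_{C\to B}$ is obtained from $X_\kappa$ by moving one factor $A$ from block $C$ to block $B$.

**Step 4: $A$–$\psi$ terms, $A$ in $B$ and $\psi$ in $C\ne B$.** By (11) they give, for each such $\psi\in\{x,y\}$,
$$j_B\,\frac{\zeta_CX_{\mathrm{sw}}-\zeta_B^n\zeta_C^{-k}X_{B\to C}}{\zeta_B-\zeta_C},\tag{15}$$
where $X_{\mathrm{sw}}$ is obtained by moving one $A$ from $B$ to $C$ and replacing $\psi(\zeta_C)$ in place by $\psi(\zeta_B)$. It equals $\pm X_{\kappa'}$, where $\kappa'$ has this $\psi$ in $B$ instead of $C$; or it is $0$, if $B$ already contains $\psi$, because $\psi(\zeta_B)^2=0$.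

In (14) and (15) an undefined expression (moving an $A$ out of a block that has none) carries the coefficient $0$. All configurations occurring in Steps 1, 3, 4 have the same $r$. By Lemma 3 the coefficients of (14) and (15) lie in $V^{(r)}$. In particular $TV^{(r)}\subseteq V^{(r)}$ for every $r$.

## 9. Shifted exponents, triangularity, and the proof of Theorem A

**Step 1: shift every exponent by $n$ per factor.** As announced in Section 6, this is meant to make merged factors come first; it also removes the powers $\zeta^n\zeta^{-k}$. Put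
$$\hat X_\kappa=\prod_B\zeta_B^{-nc_B}\,X_\kappa,$$
and define $\hat X_{C\to B}$, $\hat X_{B\to C}$, $\hat X_{\mathrm{sw}}$ likewise, each with the numbers $c$ of its own configuration (and $\hat X_{\rm sw}=0$ if $X_{\rm sw}=0$). Moving an $A$ from $C$ to $B$ raises $c_B$ by $1$ and lowers $c_C$ by $1$. So multiplying $X_{C\to B}$ by $\prod\zeta_B^{-nc_B}$, with the $c$'s of $\kappa$, gives $\zeta_B^n\zeta_C^{-n}\hat X_{C\to B}$. The swap does not change the $c$'s. As $n-k=1$, multiplying (14) and (15) by $\prod_B\zeta_B^{-nc_B}$ yields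
$$j_Bj_C\,\frac{\zeta_B\hat X_{C\to B}-\zeta_C\hat X_{B\to C}}{\zeta_B-\zeta_C},\qquad\qquad j_B\,\frac{\zeta_C\big(\hat X_{\mathrm{sw}}-\hat X_{B\to C}\big)}{\zeta_B-\zeta_C}.\tag{16}$$
These are Laurent polynomials.

**Step 2: the diagonal.** For $\mu\in\mathbb Z^N$ let
$$\hat u_\kappa(\mu)=[\zeta^\mu]\hat X_\kappa=[\zeta^{\mu+nc}]X_\kappa\in\Lambda^{a,b}.$$
The terms (13) contribute $\lambda_\kappa(\mu)\,\hat u_\kappa(\mu)$ to $T\hat u_\kappa(\mu)$, with $\lambda_\kappa(\mu)=\sum_B\big(j_B(\mu_B+nc_B)+d_B\big)$. Insert $c_B=j_B+\varepsilon_B$: the terms $nj_B\varepsilon_B$ cancel, and with $nj^2-(2n-1)\binom j2=nj^2-nj(j-1)+\binom j2=nj+\binom j2$ and $j+\binom j2=\frac{j(j+1)}2$ we get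
$$\lambda_\kappa(\mu)=\sum_B\Big(j_B(\mu_B+n)+\frac{j_B(j_B+1)}2\Big)\in\mathbb Z.\tag{17}$$
For an unmerged factor $A_m$ we have $\mu_B=m-n$ and its contribution is $m+1$, as in Section 5.

**Step 3: the order.** Put $\Theta(\mu)=\sum_B\mu_B^2$. Order the blocks by $B\succ_\mu C$ iff $\mu_B>\mu_C$, or $\mu_B=\mu_C$ and $B<C$. Let $\mathrm{rk}_\mu(B)$ be the rank of $B$ in this total order (larger means higher), and put $\Xi(\kappa,\mu)=\sum_Bj_B\,\mathrm{rk}_\mu(B)$. If $\mu_B\ge\mu_C$ and $l\ge1$, then
$$\Theta\big(\mu+l(e_B-e_C)\big)-\Theta(\mu)=2l(\mu_B-\mu_C)+2l^2>0.\tag{18}$$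

**Lemma 4.** Let $r(\kappa)=r$. Then $T\hat u_\kappa(\mu)-\lambda_\kappa(\mu)\hat u_\kappa(\mu)$ lies in $V^{(r+1)}$ plus the span of the $\hat u_{\kappa'}(\mu')$ with $r(\kappa')=r$ and $(\Theta(\mu'),\Xi(\kappa',\mu'))>(\Theta(\mu),\Xi(\kappa,\mu))$ lexicographically.

Proof. By Section 8 we must extract the coefficient of $\zeta^\mu$ in the expressions (16). Write $[\,\cdot\,]_l$ for the coefficient at the exponent $\mu+l(e_B-e_C)$. The one freedom we have is the choice between the two formulas of Lemma 3, and in each case we take the one that moves $\mu$ outward.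

The $A$–$A$ terms. The expression is unchanged when $B$ and $C$ are exchanged, so assume $B\succ_\mu C$; then $\mu_B\ge\mu_C$. The first formula of Lemma 3 gives
$$j_Bj_C\Big(\sum_{l\ge0}[\hat X_{C\to B}]_l-\sum_{l\ge1}[\hat X_{B\to C}]_l\Big).$$
Terms with $l\ge1$ have larger $\Theta$ by (18). The term $l=0$ has the same $\mu$, and one $A$ has moved from the lower block $C$ to the higher block $B$; so $\Xi$ is larger.

The $A$–$\psi$ terms, with $A$ in $B$ and $\psi$ in $C$. Put $Y=\hat X_{\mathrm{sw}}-\hat X_{B\to C}$.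

- If $\mu_B\ge\mu_C$, the first formula of Lemma 3 applied to $P=\zeta_CY$ gives $j_B\sum_{l\ge1}[Y]_l$, and all terms have larger $\Theta$ by (18).
- If $\mu_B<\mu_C$, the second formula gives $-j_B\sum_{l\ge0}[Y]_{-l}$. For $l\ge1$, $\Theta$ is larger by (18) with $B,C$ exchanged. For $l=0$, $\mu$ is unchanged, and in both parts of $Y$ one $A$ has moved from the lower block $B$ to the higher block $C$; so $\Xi$ is larger. $\square$

Why the order does what Section 6 asked for: with $k=2$, $n=3$ the vectors $A_1y_2$, $A_2y_1$, $A_1y_2+A_2y_1$ come from $A(\zeta_1)y(\zeta_2)$, $A(\zeta_1)y(\zeta_2)$, $A(\zeta_1)y(\zeta_1)$ with $\mu=(-2,-1,0)$, $(-1,-2,0)$, $(-3,0,0)$. The pairs $(\Theta,\Xi)$ are $(5,1)$, $(5,2)$, $(9,1)$, and the values (17) are $2,3,1$. In decreasing order the list is $A_1y_2+A_2y_1$, $A_2y_1$, $A_1y_2$ with values $1,3,2$. The third vector is dependent on the first two, so the eigenvalues on the span are $1$ and $3$.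

**Step 4: conclusion.** Fix $r$. Only finitely many pairs $(\kappa,\mu)$ with $r(\kappa)=r$ have $\hat u_\kappa(\mu)\ne0$. List these vectors by decreasing $(\Theta,\Xi)$, ties in any order. Together with $V^{(r+1)}$ they span $V^{(r)}$. The space $V^{(r+1)}$ is $T$-invariant, and by Lemma 4 the hypothesis of Lemma 1 holds with $W=V^{(r)}$, $W'=V^{(r+1)}$ and integers $\lambda_t=\lambda_\kappa(\mu)$. Starting from $V^{(r)}=0$ for $r>\min(a,b)$ and going down to $r=0$, we find that every eigenvalue of $T$ on $V^{(0)}=\Lambda^{a,b}$ is an integer of the form (17). The span of the $x_Uy_V$ with $(U,V)\in\Omega_k(a,b,w)$ is a $T$-invariant subspace of $\Lambda^{a,b}$ on which $T$ has matrix $T_k(a,b,w)$ and is positive semidefinite. Hence all eigenvalues of $T_k(a,b,w)$ are nonnegative integers. This proves Theorem A. $\blacksquare$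

## 10. Other cut-offs $u+v\le\ell$ and the number $\sqrt5$

**Theorem B.** Let $T_{k,\ell}(a,b,w)$ be defined like $T_k(a,b,w)$, on the same vertex set $\Omega_k(a,b,w)$, with the condition $u+v\le k$ replaced by $u+v\le\ell$.
(i) If $0\le\ell\le k$, all eigenvalues of all $T_{k,\ell}(a,b,w)$ are nonnegative integers.
(ii) If $k<\ell<2k$, then $T_{k,\ell}(1,2,k+\ell-1)$ has the irrational eigenvalues $\frac{2d+1\pm\sqrt5}2$, where $d=2k-\ell$.

The smallest instance of (ii) can be done by hand: $k=2$, $\ell=3$, $d=1$, weight $4$. The vertices are $(\{2\},\{0,2\})$ and $(\{1\},\{1,2\})$. The allowed pairs are $(2,0)$ for the first and $(1,1),(1,2)$ for the second; $(2,0)$ and $(1,1)$ turn into each other with sign $+1$, and $(1,2)$ can only stay. The matrix has rows $(1,1)$ and $(1,2)$, with eigenvalues $\frac{3\pm\sqrt5}2$. With the cut-off $\ell=2$ instead, the pair $(1,2)$ is forbidden, the matrix is all ones, and the eigenvalues are $2$ and $0$.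

**Step 1: proof of (i).** The point is that large elements are frozen. A move with $u+v=m\le\ell$ has $u,v\le\ell$ and produces $u',v'\ge0$ with $u'+v'=m$, hence $u',v'\le\ell$. So elements $>\ell$ of $U$ and $V$ never move, and being larger than all moving elements, before and after the move, they stay at the end of the sorted tuples and do not affect signs. Grouping the vertices by their elements $>\ell$ exhibits $T_{k,\ell}(a,b,w)$ as a direct sum of matrices $T_\ell(a',b',w')$, and Theorem A applies to each.

**Step 2: proof of (ii), reflection.** The aim is to move the problem to a small weight space. Let $k<\ell<2k$, so $1\le d\le k-1$. As in Section 2, $T_{k,\ell}$ is the matrix of $\sum_{m\le\ell}\hat A_m\hat A_m^*$: a redistribution of $m$ must stay in $[0,k]$, and that is what $\hat A_m$ encodes. The algebra automorphism $x_i\mapsto x_{k-i}$, $y_j\mapsto y_{k-j}$ maps basis monomials to basis monomials up to sign, so it is isometric, and it sends $\hat A_m$ to $\hat A_{2k-m}$. It therefore conjugates our operator to $T'=\sum_{m\ge d}\hat A_m\hat A_m^*$,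 and for $(a,b)=(1,2)$ it takes weight $k+\ell-1$ to weight $3k-(k+\ell-1)=d+1\le k$.

**Step 3: proof of (ii), rank two.** On this weight space $\hat A_m^*$ takes values in degree $(0,1)$ and weight $d+1-m$, that is, in $\mathbb C\,y_{d+1-m}$ (and is $0$ if $m>d+1$). As $m\ge d$, only $m=d+1$ and $m=d$ matter. The scalar in $\hat A_m^*v=c\,y_{d+1-m}$ is the inner product of $\hat A_my_{d+1-m}$ with $v$, so $T'=F_0F_0^*+F_1F_1^*$, where
$$F_0=\hat A_{d+1}y_0=\sum_{v=1}^{d+1}x_{d+1-v}\,y_vy_0,\qquad F_1=\hat A_dy_1=\sum_{0\le v\le d,\ v\ne1}x_{d-v}\,y_vy_1,$$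
and $F_i^*$ denotes the inner product with $F_i$. All indices are at most $d+1\le k$. The monomials in each sum are distinct, so $\|F_0\|^2=d+1$ and $\|F_1\|^2=d$. A common monomial needs $\{v,0\}=\{v',1\}$, so it is $x_dy_1y_0=-x_dy_0y_1$, and the inner product of $F_0$ and $F_1$ is $-1$. The nonzero eigenvalues of $T'=FF^*$ with $F=(F_0,F_1)$ are those of $F^*F$, the Gram matrix
$$\begin{pmatrix}d+1&-1\\-1&d\end{pmatrix}.$$
It has trace $2d+1$ and determinant $d^2+d-1>0$, hence eigenvalues $\frac{2d+1\pm\sqrt{(2d+1)^2-4(d^2+d-1)}}2=\frac{2d+1\pm\sqrt5}2$. $\blacksquare$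

The case $\ell\ge2k$, where there is no cut-off at all, is not addressed here.

## 11. The operators $P_{ij}$ on polynomials

**Theorem C.** On $\mathbb C[x_1,\dots,x_N]$ let
$$P_{ij}f=\frac{x_i\,f|_{x_j\to x_i}-x_j\,f|_{x_i\to x_j}}{x_i-x_j}.$$
On each homogeneous component all eigenvalues of $\sum_{i<j}P_{ij}$ are nonnegative integers.

Here the $x_i$ are ordinary commuting variables. For $N=3$ in degree $1$ one finds $P_{12}x_1=x_1+x_2$, $P_{13}x_1=x_1+x_3$, $P_{23}x_1=x_1$, and so on by symmetry. The matrix is twice the identity plus the all-ones matrix, with eigenvalues $5,2,2$.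

Write $\mathcal T=\sum_{i<j}P_{ij}$.

**Step 1: nonnegativity.** On monomials, $P_{ij}$ fixes the other variables and sends $x_i^ux_j^v$ to $\frac{x_i^{u+v+1}-x_j^{u+v+1}}{x_i-x_j}=\sum_{u'+v'=u+v}x_i^{u'}x_j^{v'}$. So in the monomial basis $P_{ij}$ is block diagonal with all-ones blocks, hence symmetric and positive semidefinite, and so is $\mathcal T$. It remains to prove integrality.

**Step 2: a spanning set of functionals.** We work on the dual space, with variables identified as in Section 8. For a map $\varphi:\{1,\dots,N\}\to\{1,\dots,N\}$ put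
$$f_\varphi(s_1,\dots,s_N)=f(s_{\varphi(1)},\dots,s_{\varphi(N)}),\qquad\lambda_{\varphi,M}(f)=[s^M]f_\varphi,\qquad b_B=|\varphi^{-1}(B)|.$$
On a homogeneous component only finitely many functionals $\lambda_{\varphi,M}$ are nonzero, and they span the dual space: $\varphi=\mathrm{id}$ gives all coefficient functionals. The transpose $\mathcal T^*$ acts by $(\mathcal T^*\lambda_{\varphi,M})(f)=[s^M](\mathcal Tf)_\varphi$.

**Step 3: pairs in one block.** If $\varphi(i)=\varphi(j)=B$, then $(P_{ij}f)_\varphi=f_\varphi+s_B\big((\partial_i+\partial_j)f\big)_\varphi$. On a monomial with exponents $u,v$ at $x_i,x_j$, both sides are $(u+v+1)f_\varphi$. In the sum over all pairs in $\varphi^{-1}(B)$ each index occurs $b_B-1$ times, and $\sum_{i\in\varphi^{-1}(B)}(\partial_if)_\varphi=\partial_{s_B}f_\varphi$ by the chain rule. So these pairs give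
$$\tbinom{b_B}2f_\varphi+(b_B-1)\,s_B\partial_{s_B}f_\varphi.$$
This also holds for $b_B=0$, where $f_\varphi$ does not involve $s_B$ and the expression is $0$.

**Step 4: pairs in different blocks.** If $\varphi(i)=B\ne C=\varphi(j)$, then
$$(P_{ij}f)_\varphi=\frac{s_B\,f_{\varphi[j\to B]}-s_C\,f_{\varphi[i\to C]}}{s_B-s_C},$$
where $\varphi[j\to B]$ is $\varphi$ with the value at $j$ changed to $B$. This is symmetric under exchanging $(i,B)$ with $(j,C)$, so assume $B\succ_MC$, with the order of Section 9 for $M$ in place of $\mu$. By the first formula of Lemma 3 the coefficient of $s^M$ is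
$$\sum_{l\ge0}[f_{\varphi[j\to B]}]_l-\sum_{l\ge1}[f_{\varphi[i\to C]}]_l,$$
where $[\,\cdot\,]_l$ is the coefficient at $M+l(e_B-e_C)$. Terms with $l\ge1$ have larger $\Theta(M)=\sum_BM_B^2$ by (18). The term $l=0$ has the same $M$ and larger $\sum_Bb_B\,\mathrm{rk}_M(B)$, because one index has moved from the lower block to the higher one.

**Step 5: conclusion.** Steps 3 and 4 show that
$$\mathcal T^*\lambda_{\varphi,M}-\Big(\sum_B\big((b_B-1)M_B+\tbinom{b_B}2\big)\Big)\lambda_{\varphi,M}$$
is a combination of functionals $\lambda_{\varphi',M'}$ with lexicographically larger $\big(\Theta,\sum_Bb_B\,\mathrm{rk}(B)\big)$. On a homogeneous component, list the nonzero $\lambda_{\varphi,M}$ by decreasing values of this pair and apply Lemma 1 with $W'=0$. All eigenvalues of $\mathcal T^*$ are integers, hence so are those of $\mathcal T$, and they are nonnegative by Step 1. $\blacksquare$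

In the example above, $\varphi$ constant with value $B$ and $M=e_B$ gives $2\cdot1+\binom32=5$, and $\varphi$ with $b=(2,1,0)$, $M=e_1$ gives $1+\binom22=2$, in agreement with the eigenvalues $5,2,2$.
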